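\title{Alternating sums over compositions and the Lenard recursion}

\begin{abstract}
We prove a conjectured evaluation of alternating sums over the compositions of $n$, in which a product of $d$ odd power sums of the parts is divided by the weights $4^{q}q!\,(q-1)!$ of the parts $q$ and by the sums of neighboring parts. The sums are coefficients of logarithmic derivatives of the determinant $\det\bigl(\delta_{ij}+\frac{w_j}{i+j}\bigr)$, a multi-soliton $\tau$-function of the KdV hierarchy. These derivatives satisfy the Lenard recursion, which we prove directly, and the given weights make the potential equal to $z/4$. An induction that ends in Hurwitz's identity gives the conjecture for all $d$. We also obtain a recursion that determines all the sums, their positivity in the range where they do not vanish, a closed formula for $d=1$, and a characterization of the weights.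
\end{abstract}

\section{The identity}\label{sec:intro}

For an integer $q\ge1$ let $b_q=4^q\,q!\,(q-1)!$, so that $b_1=4$, $b_2=32$, $b_3=768$. A \emph{composition} of $n$ into $k$ parts is a $k$-tuple $(n_1,\dots,n_k)$ of positive integers with $n_1+\dots+n_k=n$. For $d\ge1$, a tuple $\mathbf m=(m_1,\dots,m_d)$ of nonnegative integers and $n\ge1$, put
\begin{equation}\label{eq:L}
L_n(\mathbf m)=\sum_{k=1}^{n}(-1)^{k-1}\sum_{n_1+\dots+n_k=n}\frac{\prod_{\ell=1}^{d}\Bigl(\sum_{j=1}^{k}n_j^{2m_\ell+1}\Bigr)}{\prod_{j=1}^{k}b_{n_j}\ \prod_{j=1}^{k-1}(n_j+n_{j+1})},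
\end{equation}
where the inner sum runs over all compositions of $n$ into $k$ parts and the empty product for $k=1$ equals $1$. We write
\[
|\mathbf m|=m_1+\dots+m_d,\qquad a_m=\binom{2m}{m}(2m+1),\qquad E(\mathbf m)=\sum_{n\ge1}L_n(\mathbf m)\,z^n\in\mathbb Q[[z]].
\]
Thus $a_0=1$, $a_1=6$, $a_2=30$, and $E(\mathbf m)$ is symmetric in $m_1,\dots,m_d$. The following evaluation is posed as a conjecture in \cite{casson}, and its case $d=1$ is known. We prove it for all $d$. The proof is self-contained and reproves the case $d=1$.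

\begin{theorem}\label{thm:main}
For all $d\ge1$, $n\ge1$ and $m_1,\dots,m_d\ge0$,
\[
L_n(\mathbf m)=\begin{cases}0&\text{if }|\mathbf m|<n-1,\\[2pt] n^{d-2}\,4^{-n}\prod_{\ell=1}^{d}a_{m_\ell}&\text{if }|\mathbf m|=n-1.\end{cases}
\]
Equivalently, $E(\mathbf m)$ is a polynomial of degree at most $|\mathbf m|+1$, and its coefficient of $z^{|\mathbf m|+1}$ is
\[
\epsilon(\mathbf m)=(|\mathbf m|+1)^{d-2}\,4^{-(|\mathbf m|+1)}\prod_{\ell=1}^d a_{m_\ell}.
\]
\end{theorem}

\subsection*{Small cases and the shape of the answer}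
Listing the compositions $(1)$; $(2),(1,1)$; $(3),(1,2),(2,1),(1,1,1)$ gives
\begin{equation}\label{eq:small}
\begin{gathered}
L_1(\mathbf m)=\frac14,\qquad L_2(\mathbf m)=\frac{2^d\,(4^{|\mathbf m|}-1)}{32},\\
768\,L_3(\mathbf m)=\prod_\ell 3^{2m_\ell+1}-4\prod_\ell\bigl(1+2^{2m_\ell+1}\bigr)+3^{d+1}.
\end{gathered}
\end{equation}
For $d=1$ the last line has the values $0,0,120$ at $m=0,1,2$, so $L_3(2)=\frac5{32}=3^{-1}4^{-3}a_2$. The parity of the exponent matters: with $d=1$ and an arbitrary exponent $e$ in place of $2m+1$, the last line becomes $3^e-4\cdot2^e+5$, which vanishes for $e=1$ and $e=3$ but equals $-2$ for $e=2$.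

For $d=1$ one can see why the threshold is $n-1$ and where the central binomial coefficient comes from. Collecting the terms of \eqref{eq:L} by the size $i$ of a part gives $L_n(m)=\lambda_n(t^m)$, where $\lambda_n(f)=\sum_{i=1}^n\gamma_{n,i}f(i^2)$ is a linear functional on $\mathbb Q[t]$ that does not depend on $m$. Only the composition $(n)$ has a part equal to $n$, so $\gamma_{n,n}=n/b_n$. On the monic polynomial $f_n=\prod_{j=1}^{n-1}(t-j^2)$ of degree $n-1$ we get
\[
\lambda_n(f_n)=\frac n{b_n}\prod_{j=1}^{n-1}(n-j)(n+j)=\frac{(2n-1)!}{4^n\,n!\,(n-1)!}=n^{-1}4^{-n}a_{n-1}\neq0 .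
\]
So $L_n(m)$ cannot vanish for all of $m=0,\dots,n-1$; and if it vanishes for $m=0,\dots,n-2$, then $L_n(n-1)=\lambda_n(f_n)$ is the value in Theorem~\ref{thm:main}. For $d=1$ the theorem therefore says that the cancellation goes as far as it can.

Next, an entry $m_\ell=0$ contributes the factor $\sum_jn_j=n$. Hence
\begin{equation}\label{eq:zero}
L_n(0,\mathbf m)=n\,L_n(\mathbf m),
\end{equation}
where $(0,\mathbf m)$ is the concatenated tuple. If at most one entry of $\mathbf m$ is nonzero, Theorem~\ref{thm:main} thus follows from the case $d=1$, with one factor $n$ for each further entry. The product formula is the simplest expression that is symmetric in the $m_\ell$ and agrees with these cases. The first test of it that does not reduce to $d=1$ is $\mathbf m=(1,1)$, $n=3$, where \eqref{eq:small} gives $L_3(1,1)=\frac{729-324+27}{768}=\frac9{16}=4^{-3}a_1^2$. In such cases the product of power sums couples different parts of a composition, the description by a functional $\lambda_n$ in one variable is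 lost, and a different mechanism is needed.

\subsection*{The recursion and further results}
Let $\partial=z\frac d{dz}$ on $\mathbb Q[[z]]$; it multiplies $z^n$ by $n$. For a tuple $\mathbf r=(r_1,\dots,r_s)$ with $s\ge0$ and a subset $J\subseteq[s]=\{1,\dots,s\}$, let $\mathbf r_J$ be the subtuple indexed by $J$ and $J^c=[s]\setminus J$. Recall that the complete homogeneous symmetric polynomial $H_p(x_1,\dots,x_n)$ is the sum of all monomials of degree $p$ in $x_1,\dots,x_n$; in particular $H_0=1$, and $H_p=0$ for $p<0$.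

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] \emph{Recursion.} We have $E(0)=z/4$, and $E(0,\mathbf r)=\partial E(\mathbf r)$ for every nonempty tuple $\mathbf r$. For all $m\ge0$ and all tuples $\mathbf r=(r_1,\dots,r_s)$ of nonnegative integers, $s\ge0$,
\begin{equation}\label{eq:R}
\partial E(m{+}1,\mathbf r)=\partial^3E(m,\mathbf r)+\sum_{J\subseteq[s]}\Bigl[4E(0,\mathbf r_J)\,\partial E(m,\mathbf r_{J^c})+2\,\partial E(0,\mathbf r_J)\,E(m,\mathbf r_{J^c})\Bigr].
\end{equation}
These relations determine all $E(\mathbf m)$.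
\item[(b)] \emph{Converse.} $L_n(\mathbf m)>0$ for all $1\le n\le|\mathbf m|+1$. Hence $L_n(\mathbf m)=0$ if and only if $|\mathbf m|<n-1$.
\item[(c)] \emph{Exact values for $d=1$.} For all $n\ge1$ and $m\ge0$,
\[
L_n(m)=\tfrac12\binom{2n}n4^{-n}\,H_{m+1-n}(1^2,2^2,\dots,n^2).
\]
\item[(d)] \emph{Odd polynomials.} If each $n_j^{2m_\ell+1}$ in \eqref{eq:L} is replaced by $p_\ell(n_j)$, where $p_\ell$ is an odd polynomial of degree $2m_\ell+1$ with leading coefficient $\alpha_\ell$, then the identity of Theorem~\ref{thm:main} holds with the right-hand side multiplied by $\prod_\ell\alpha_\ell$.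
\item[(e)] \emph{Uniqueness of the weights.} Replace $1/b_q$ in \eqref{eq:L} by numbers $x_q$ $(q\ge1)$. If the resulting sum with $d=1$, $m_1=0$ vanishes for all $n\ge2$, then $x_n=(4x_1)^n/b_n$ for all $n$.
\end{enumerate}
\end{theorem}

Part (e) accounts for the weights: up to the rescaling $z\mapsto cz$ they are forced by the simplest family of vanishing statements in Theorem~\ref{thm:main}. Part (a) is the engine of the paper, and the way it yields Theorem~\ref{thm:main} is visible in the smallest cases.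

\begin{example}\label{ex:11}
For $m=0$ and empty $\mathbf r$, \eqref{eq:R} reads $\partial E(1)=\frac z4+z\cdot\frac z4+\frac z2\cdot\frac z4=\frac z4+\frac38z^2$. Hence $E(1)=\frac z4+\frac3{16}z^2$ and $E(0,1)=\frac z4+\frac38z^2$, so $\partial E(0,1)=\frac z4+\frac34z^2$ and $\partial^3E(0,1)=\frac z4+3z^2$. For $m=0$, $\mathbf r=(1)$, the two subsets $J$ give
\begin{align*}
4\bigl[E(0)\,\partial E(0,1)+E(0,1)\,\partial E(0)\bigr]&=z\bigl(\tfrac z4+\tfrac34z^2\bigr)+z\bigl(\tfrac z4+\tfrac38z^2\bigr)=\tfrac12z^2+\tfrac98z^3,\\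
2\bigl[\partial E(0)\,E(0,1)+\partial E(0,1)\,E(0)\bigr]&=\tfrac z2\bigl(\tfrac z4+\tfrac38z^2\bigr)+\tfrac z2\bigl(\tfrac z4+\tfrac34z^2\bigr)=\tfrac14z^2+\tfrac9{16}z^3.
\end{align*}
So $\partial E(1,1)=\frac z4+\frac{15}4z^2+\frac{27}{16}z^3$ and $E(1,1)=\frac z4+\frac{15}8z^2+\frac9{16}z^3$, in agreement with \eqref{eq:small}. All signs have disappeared, the degree is bounded because the starting value $z/4$ is a polynomial, and the top coefficient comes from the products alone.
\end{example}

Section~\ref{sec:det} realizes $E(\mathbf m)$ as a specialization of a derivative of a universal series $F$, and Section~\ref{sec:lenard} proves the recursion for these derivatives. The weights $b_q$ enter only in Section~\ref{sec:weights}, where $E(0)$ is computed. Section~\ref{sec:top} carries out the induction, and Section~\ref{sec:rest} proves parts (c)--(e) of Theorem~\ref{thm:more}.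

\section{From chains to cycles}\label{sec:det}

The factors $n_j+n_{j+1}$ in \eqref{eq:L} form an open chain. If the chain is closed by one more factor $n_k+n_1$, the sum over $k$-tuples becomes the trace of the $k$-th power of a matrix, and the alternating sum over $k$ becomes a logarithm. The power sums are handled by keeping the weights as variables: multiplication of a monomial by a power sum of its indices is a derivation.

Fix $N\ge1$ and let $A=\mathbb Q[[w_1,\dots,w_N]]$, graded by $\deg w_i=i$. For $m\ge0$ let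
\[
D_m=\sum_{i=1}^N i^{2m+1}w_i\frac{\partial}{\partial w_i}.
\]
This derivation of $A$ multiplies the monomial $w_{n_1}\cdots w_{n_k}$ by $\sum_jn_j^{2m+1}$, so the $D_m$ commute. The derivation $D_0$ multiplies the part of degree $n$ by $n$, and we denote it by $\partial$ as well. Let $\operatorname{ev}\colon A\to\mathbb Q[[z]]$ be the substitution $w_i\mapsto z^i/b_i$. It is a well-defined ring homomorphism, because there are finitely many monomials of each degree, and $\operatorname{ev}\circ\,\partial=\partial\circ\operatorname{ev}$. Put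
\[
W=\operatorname{diag}(w_1,\dots,w_N),\quad\Lambda=\operatorname{diag}(1,\dots,N),\quad C=\Bigl(\frac1{i+j}\Bigr)_{i,j=1}^N,\quad e=(1,\dots,1)^T,
\]
and define
\begin{equation}\label{eq:F}
F=\sum_{k\ge1}\frac{(-1)^{k-1}}k\operatorname{tr}(CW)^k=\sum_{k\ge1}\frac{(-1)^{k-1}}k\sum_{1\le n_1,\dots,n_k\le N}\frac{w_{n_1}\cdots w_{n_k}}{\prod_{j=1}^k(n_j+n_{j+1})},
\end{equation}
with the cyclic convention $n_{k+1}=n_1$. By the identity $\operatorname{tr}\log=\log\det$ we have $F=\log\det(1+CW)$, where $1$ is the identity matrix. This determinant is a multi-soliton $\tau$-function of the Korteweg--de Vries (KdV) hierarchy. That theory guides the argument, but we use none of its results, and the proofs need only the series \eqref{eq:F}.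

To open the cycle again we must cancel one factor $n_i+n_{i+1}$. The operator $2\partial$ does this.

\begin{lemma}\label{lem:ev}
For every $\mathbf m=(m_1,\dots,m_d)$ with $d\ge1$,
\[
\operatorname{ev}\bigl(2\partial D_{m_1}\cdots D_{m_d}F\bigr)\equiv E(\mathbf m)\pmod{z^{N+1}}.
\]
\end{lemma}

\begin{proof}
Let $1\le n\le N$. The terms of \eqref{eq:F} of degree $n$ are indexed by the compositions of $n$, all of which have parts at most $N$. The operator $D_{m_1}\cdots D_{m_d}$ multiplies the term of $(n_1,\dots,n_k)$ by $S=\prod_\ell\sum_jn_j^{2m_\ell+1}$, and $2\partial$ multiplies it by $2n=\sum_{i=1}^k(n_i+n_{i+1})$. So the coefficient of $z^n$ on the left is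
\[
\sum_{k=1}^n\frac{(-1)^{k-1}}k\sum_{i=1}^k\ \sum_{n_1+\dots+n_k=n}\frac{S}{\prod_jb_{n_j}\ \prod_{1\le j\le k,\ j\ne i}(n_j+n_{j+1})}.
\]
Fix $k$ and $i$. The rotation $(n_1,\dots,n_k)\mapsto(n_{i+1},\dots,n_k,n_1,\dots,n_i)$ permutes the compositions of $n$ into $k$ parts and preserves $S$ and $\prod_jb_{n_j}$. The cyclic product without its $i$-th factor is the open-chain product of the rotated tuple. Hence the innermost sum equals the inner sum of \eqref{eq:L} for each of the $k$ values of $i$, and the factor $k$ cancels $1/k$. Both sides have constant term $0$.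
\end{proof}

\section{Squared eigenfunctions and the Lenard recursion}\label{sec:lenard}

We look for relations in $A$ among the series
\[
h_m=2\partial D_mF\qquad(m\ge0),\qquad u=h_0=2\partial^2F .
\]
A relation among the $h_m$ can be differentiated by further $D_r$, and by Lemma~\ref{lem:ev} this gives relations among the $E(\mathbf m)$ for all $d$. We write $'$ for $\partial$, applied entrywise to matrices and vectors. Then $W'=\Lambda W=W\Lambda$.

Let $D$ be one of the $D_m$. By the cyclicity of the trace, $D\operatorname{tr}(CW)^k=k\operatorname{tr}\bigl((CW)^{k-1}C\,DW\bigr)$, so \eqref{eq:F} gives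
\begin{equation}\label{eq:DF}
DF=\operatorname{tr}(G\,DW),\qquad G:=(1+CW)^{-1}C=C-CWC+CWCWC-\cdots .
\end{equation}
Each term of the series for $G$ is symmetric, so $G^T=G$. We shall use
\begin{equation}\label{eq:G}
(1+CW)^{-1}=1-GW,\qquad(1-GW)C=G=C(1-WG),\qquad G'=-G\Lambda WG .
\end{equation}
The first identity is $(1+CW)^{-1}=1-(1+CW)^{-1}CW$. The second is the definition of $G$ and its transpose. The third follows from $(X^{-1})'=-X^{-1}X'X^{-1}$ with $X=1+CW$ and $X'=C\Lambda W$.

The special form of $C$ is used through a single property: $\Lambda C+C\Lambda=ee^T$ has rank one, since $\frac{i}{i+j}+\frac{j}{i+j}=1$. Multiplying this identity by $1-GW$ on the left and by its transpose on the right shows that the right object to study is the vector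
\[
\psi=(1+CW)^{-1}e=(1-GW)e .
\]

\begin{lemma}\label{lem:psi}
\begin{enumerate}
\item[(i)] $\psi\psi^T=\Lambda G+G\Lambda+2G'$.
\item[(ii)] $h_m=\sum_{i=1}^Ni^{2m+1}w_i\psi_i^2$; in particular $u=\psi^T\Lambda W\psi$.
\item[(iii)] $\psi'=-G\Lambda W\psi$ and $(e^TW\psi)'=u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:G},
\begin{align*}
\psi\psi^T&=(1-GW)(\Lambda C+C\Lambda)(1-WG)=(1-GW)\Lambda G+G\Lambda(1-WG)\\
&=\Lambda G+G\Lambda-2G\Lambda WG=\Lambda G+G\Lambda+2G'.
\end{align*}
(ii) By \eqref{eq:DF}, $D_mF=\sum_ii^{2m+1}w_iG_{ii}$. The diagonal of (i) reads $\psi_i^2=2iG_{ii}+2G_{ii}'$, so $2(w_iG_{ii})'=2w_i(iG_{ii}+G_{ii}')=w_i\psi_i^2$.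

(iii) From $\psi=e-GWe$ and \eqref{eq:G},
\[
\psi'=G\Lambda WGWe-G\Lambda We=-G\Lambda W(1-GW)e=-G\Lambda W\psi .
\]
Hence $(e^TW\psi)'=e^T\Lambda W\psi-e^TWG\Lambda W\psi=e^T(1-WG)\Lambda W\psi=\psi^T\Lambda W\psi=u$.
\end{proof}

By (ii), passing from $h_m$ to $h_{m+1}$ means multiplying $w_i\psi_i^2$ by $i^2$. To turn this into a recursion we need an operator that does not depend on $i$ and has this effect for every $i$ at once. It comes from a second-order equation for $\psi$ whose only nonconstant coefficient is $u$.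

\begin{lemma}\label{lem:ode}
$\psi''+\Lambda\psi'+u\psi=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:G} and Lemma~\ref{lem:psi}(iii), $G'\Lambda W\psi=-G\Lambda W\,(G\Lambda W\psi)=G\Lambda W\psi'$. Differentiating $\psi'=-G\Lambda W\psi$ therefore gives
\[
\psi''=-G'\Lambda W\psi-G\Lambda^2W\psi-G\Lambda W\psi'=-G\Lambda^2W\psi-2G\Lambda W\psi' .
\]
Applying both sides of Lemma~\ref{lem:psi}(i) to the vector $\Lambda W\psi$ gives
\[
u\psi=\Lambda\,(G\Lambda W\psi)+G\Lambda^2W\psi+2G'\Lambda W\psi=-\Lambda\psi'+G\Lambda^2W\psi+2G\Lambda W\psi' .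
\]
Adding the two identities proves the lemma.
\end{proof}

The first-order term can be removed by a factor $\sqrt{w_i}$, and the square of the new function is exactly the summand $w_i\psi_i^2$.

\begin{proposition}[Lenard recursion]\label{prop:lenard}
For all $m\ge0$, $\ h_{m+1}'=h_m'''+4u\,h_m'+2u'h_m$.
\end{proposition}

\begin{proof}
Embed $A$ in $\mathbb Q[[s_1,\dots,s_N]]$ by $w_i=s_i^2$. The derivation $\sum_i\frac i2s_i\frac\partial{\partial s_i}$ sends $s_i^2$ to $is_i^2$, so it extends $\partial$. Fix $i$, and put $\varphi=s_i\psi_i$ and $v=\frac{i^2}4-u$. By Lemma~\ref{lem:ode},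
\[
\varphi''=s_i\bigl(\psi_i''+i\psi_i'+\tfrac{i^2}4\psi_i\bigr)=v\varphi .
\]
Thus $\varphi$ is an eigenfunction of the operator $\partial^2+u$ with eigenvalue $i^2/4$. For $g=\varphi^2=w_i\psi_i^2$ we get $g'=2\varphi\varphi'$, then $g''=2\varphi'^2+2vg$, and
\[
g'''=4v\varphi\varphi'+2vg'+2v'g=4vg'-2u'g .
\]
That is, $i^2g'=g'''+4ug'+2u'g$. Multiply by $i^{2m+1}$, sum over $i$, and use Lemma~\ref{lem:psi}(ii).
\end{proof}

This is where the parity of the exponents is used: the recursion multiplies by $i^2$, and it starts from the exponent $1$ because $u=h_0$. For $m=0$ we have $h_1'=2\partial^2D_1F=D_1u$, so the proposition reads $D_1u=u'''+6uu'$, the KdV equation, with $\partial$ as the space derivative and $D_1$ as the time derivative. For this reason we call $u$ the potential.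

\begin{example}
Let $N=1$ and $w=w_1$. Then $F=\log(1+\frac w2)$, $\psi=(1+\frac w2)^{-1}$ and $u=w\psi^2$. We have $\psi'=-\frac w2\psi^2$ and $\psi''=-\frac w2\psi^2+\frac{w^2}2\psi^3$, so $\psi''+\psi'=-w\psi^3(1+\frac w2)+\frac{w^2}2\psi^3=-u\psi$, which is Lemma~\ref{lem:ode}. With $w=2e^x$ the derivation $\partial$ is $d/dx$ and $u=\frac12\operatorname{sech}^2(x/2)$, a single soliton. Here $h_m=u$ for all $m$, and Proposition~\ref{prop:lenard} is the equation $u'=u'''+6uu'$.
\end{example}

\section{The weights and the potential $z/4$}\label{sec:weights}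

Nothing so far depends on the values $b_q$. The recursion needs the starting value $E(0)\equiv\operatorname{ev}(u)$, and Theorem~\ref{thm:main} predicts $E(0)=z/4$. Lemma~\ref{lem:psi}(iii) expresses $u$ linearly in $\psi$, so it is enough to find $\operatorname{ev}(\psi)$. Lemma~\ref{lem:ode} suggests a candidate. If the potential is $z/4$, then $\operatorname{ev}(\psi_i)=\sum_kc_kz^k$ should satisfy $c_0=1$ and $k(k+i)c_k+\frac14c_{k-1}=0$, which leads to
\[
\bar\psi_i=\sum_{k\ge0}\frac{(-1)^k\,i!}{4^k\,k!\,(i+k)!}\,z^k .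
\]
We verify the candidate against the linear system that defines $\psi$.

\begin{proposition}\label{prop:base}
$E(0)=z/4$.
\end{proposition}

\begin{proof}
For $1\le j\le p$ the coefficient of $z^p$ in $\frac{z^j}{b_j}\bar\psi_j$ is
\begin{equation}\label{eq:coef}
\frac1{4^jj!\,(j-1)!}\cdot\frac{(-1)^{p-j}j!}{4^{p-j}(p-j)!\,p!}=\frac{(-1)^{p}}{4^p\,p!}\cdot\frac{(-1)^j}{(j-1)!\,(p-j)!}.
\end{equation}
We claim that for $1\le i\le N$
\begin{equation}\label{eq:system}
\bar\psi_i+\sum_{j=1}^N\frac1{i+j}\,\frac{z^j}{b_j}\,\bar\psi_j\equiv1\pmod{z^{N+1}}.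
\end{equation}
The constant term of the left side is $1$. By \eqref{eq:coef}, for $1\le p\le N$ its coefficient of $z^p$ is
\[
\frac{(-1)^p}{4^p\,p!}\Bigl[\frac{i!}{(i+p)!}+\sum_{j=1}^p\frac{(-1)^j}{(j-1)!\,(p-j)!\,(i+j)}\Bigr].
\]
Write $\frac1{i+j}=\int_0^1x^{i+j-1}dx$ and use the binomial theorem and the beta integral $\int_0^1x^i(1-x)^{p-1}dx=\frac{i!\,(p-1)!}{(i+p)!}$:
\[
\sum_{j=1}^p\frac{(-1)^j}{(j-1)!\,(p-j)!\,(i+j)}=-\frac1{(p-1)!}\int_0^1x^i\sum_{j=1}^p\binom{p-1}{j-1}(-x)^{j-1}dx=-\frac{i!}{(i+p)!}.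
\]
So the bracket vanishes, and \eqref{eq:system} holds. It says that $(1+\operatorname{ev}(CW))\bar\psi\equiv e$. The vector $\operatorname{ev}(\psi)$ solves the same system, and $1+\operatorname{ev}(CW)$ is invertible over $\mathbb Q[[z]]$ because it is the identity modulo $z$. Hence $\operatorname{ev}(\psi)\equiv\bar\psi\pmod{z^{N+1}}$.

By \eqref{eq:coef} again, for $1\le p\le N$ the coefficient of $z^p$ in $\operatorname{ev}(e^TW\psi)\equiv\sum_j\frac{z^j}{b_j}\bar\psi_j$ is
\[
\frac1{4^p\,p!\,(p-1)!}\sum_{j=1}^p\binom{p-1}{j-1}(-1)^{p-j},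
\]
which is $\frac14$ for $p=1$ and $0$ for $p\ge2$. So $\operatorname{ev}(e^TW\psi)\equiv z/4$. Lemmas~\ref{lem:ev} and~\ref{lem:psi}(iii) give $E(0)\equiv\operatorname{ev}(u)\equiv\partial(z/4)=z/4\pmod{z^{N+1}}$, and $N$ is arbitrary.
\end{proof}

\begin{remark}
Since $u=2\partial^2F$ and $F$ has no constant term, $\operatorname{ev}(F)\equiv z/8$. So the weights $1/b_q$ collapse the determinant: $\det\bigl(\delta_{ij}+\frac{z^j}{(i+j)\,b_j}\bigr)_{i,j=1}^N\equiv e^{z/8}\pmod{z^{N+1}}$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]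
The value of $E(0)$ is Proposition~\ref{prop:base}, and $E(0,\mathbf r)=\partial E(\mathbf r)$ is \eqref{eq:zero}. For $J\subseteq[s]$ put $D_J=\prod_{\ell\in J}D_{r_\ell}$. For commuting derivations the Leibniz rule gives $D_{[s]}(fg)=\sum_{J\subseteq[s]}D_Jf\cdot D_{J^c}g$, by induction on $s$. Apply $D_{[s]}$ to Proposition~\ref{prop:lenard}:
\[
(D_{[s]}h_{m+1})'=(D_{[s]}h_m)'''+\sum_{J\subseteq[s]}\Bigl[4\,D_Ju\cdot(D_{J^c}h_m)'+2\,(D_Ju)'\cdot D_{J^c}h_m\Bigr].
\]
By Lemma~\ref{lem:ev}, $\operatorname{ev}(D_Jh_p)\equiv E(p,\mathbf r_J)$ for all $p\ge0$, and $u=h_0$. Since $\partial$ preserves the ideal $(z^{N+1})$, applying $\operatorname{ev}$ gives \eqref{eq:R} modulo $z^{N+1}$ for every $N$, hence \eqref{eq:R}.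

It remains to see that these relations determine $E(\mathbf m)$; we argue by induction on $|\mathbf m|$. If $|\mathbf m|=0$, then $E(\mathbf m)=\partial^{d-1}(z/4)=z/4$. Otherwise, by symmetry, $\mathbf m=(m+1,\mathbf r)$ with $m\ge0$. The tuples on the right of \eqref{eq:R} have entry sums
\begin{equation}\label{eq:sums}
m+|\mathbf r|,\qquad|\mathbf r_J|,\qquad m+|\mathbf r_{J^c}|,
\end{equation}
all at most $m+|\mathbf r|=|\mathbf m|-1$. So $\partial E(\mathbf m)$ is determined, and so is $E(\mathbf m)$, which has no constant term.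
\end{proof}

\section{The top coefficient and Hurwitz's identity}\label{sec:top}

The degree bound and the positivity follow from \eqref{eq:R} at once. The top coefficient is more delicate. Inserting the values $\epsilon$ into \eqref{eq:R} produces sums over subsets $J$ of terms such as $(1+|\mathbf r_J|)^{\#J-1}(m+1+|\mathbf r_{J^c}|)^{\#J^c}$, and Theorem~\ref{thm:main} requires that these sums depend on $\mathbf r$ only through $|\mathbf r|$ and $s$. The following identity provides this.

\begin{lemma}[Hurwitz's identity]\label{lem:hurwitz}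
Let $I$ be a finite set, let $x$, $y$, $x_i$ $(i\in I)$ be indeterminates, and put $\sigma_J=\sum_{i\in J}x_i$ for $J\subseteq I$. Then
\[
\sum_{J\subseteq I}x\,(x+\sigma_J)^{\#J-1}\,(y+\sigma_{I\setminus J})^{\#(I\setminus J)}=(x+y+\sigma_I)^{\#I},
\]
where $x\,(x+\sigma_J)^{\#J-1}=x\cdot x^{-1}=1$ for $J=\emptyset$.
\end{lemma}

When all $x_i$ are set to $0$ this is the binomial theorem, and for $I=\{1\}$ it reads $(y+x_1)+x=x+y+x_1$.

\begin{proof}
We use induction on $s=\#I$. For $s=0$ both sides are $1$. Let $s\ge1$. It suffices to show that the two sides have the same derivative in $y$ and agree at one value of $y$. Differentiating the term of $J$ produces the factor $\#(I\setminus J)$, which we write as a sum over $i\in I\setminus J$. With $I_i=I\setminus\{i\}$, the derivative of the left side is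
\[
\sum_{i\in I}\ \sum_{J\subseteq I_i}x\,(x+\sigma_J)^{\#J-1}\bigl((y+x_i)+\sigma_{I_i\setminus J}\bigr)^{\#(I_i\setminus J)} .
\]
By the induction hypothesis for $I_i$, with $y+x_i$ in place of $y$, each inner sum is $(x+y+\sigma_I)^{s-1}$. The total $s\,(x+y+\sigma_I)^{s-1}$ is the derivative of the right side.

Now put $y=-x-\sigma_I$. The right side is $0$. On the left $y+\sigma_{I\setminus J}=-(x+\sigma_J)$, so the left side is $x\sum_J(-1)^{s-\#J}f(x+\sigma_J)$ with $f(t)=t^{s-1}$; for $J=\emptyset$ the term is $(-x)^s$, as it should be. The sum equals $\bigl(\prod_{i\in I}\Delta_{x_i}\bigr)f$ evaluated at $x$, where $\Delta_cf(t)=f(t+c)-f(t)$. Each $\Delta_c$ lowers the degree in $t$ and kills constants, so $s$ of them kill $f$.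
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(b)]
We prove by induction on $|\mathbf m|$, for all $d$ at once, that $E(\mathbf m)$ has degree at most $|\mathbf m|+1$, has positive coefficients at $z^1,\dots,z^{|\mathbf m|+1}$, and has the coefficient $\epsilon(\mathbf m)$ at $z^{|\mathbf m|+1}$. All $d$ must be treated together, because \eqref{eq:R} involves tuples of every length up to $d$. If $|\mathbf m|=0$, then $E(\mathbf m)=z/4$ and $\epsilon(\mathbf m)=\frac14$.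

Let $|\mathbf m|\ge1$. By symmetry let $\mathbf m=(m+1,\mathbf r)$ with $m\ge0$ and $\mathbf r$ of length $s=d-1$. Put $\sigma_J=|\mathbf r_J|$ and $n=|\mathbf m|+1=m+2+\sigma_{[s]}$. By \eqref{eq:sums} the induction hypothesis applies to every $E$ on the right of \eqref{eq:R}. The term $\partial^3E(m,\mathbf r)$ has degree at most $n-1$ and positive coefficients at $z^1,\dots,z^{n-1}$. Each product has nonnegative coefficients and degree at most $(\sigma_J+1)+(m+\sigma_{J^c}+1)=n$. Since $\partial$ multiplies $z^p$ by $p$, the series $E(\mathbf m)$ has degree at most $n$ and positive coefficients at $z^1,\dots,z^{n-1}$.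

Let $c$ be the coefficient of $z^n$ in $E(\mathbf m)$. Only the top coefficients of the factors contribute to $z^n$, so
\[
n\,c=\sum_{J\subseteq[s]}\bigl[4\,(m+1+\sigma_{J^c})+2\,(1+\sigma_J)\bigr]\,\epsilon(0,\mathbf r_J)\,\epsilon(m,\mathbf r_{J^c}).
\]
The tuples $(0,\mathbf r_J)$ and $(m,\mathbf r_{J^c})$ have lengths $\#J+1$ and $\#J^c+1$, and $a_0=1$. Hence
\[
\epsilon(0,\mathbf r_J)\,\epsilon(m,\mathbf r_{J^c})=4^{-n}\,a_m\prod_{\ell=1}^sa_{r_\ell}\cdot(1+\sigma_J)^{\#J-1}(m+1+\sigma_{J^c})^{\#J^c-1},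
\]
and $n\,c=4^{-n}a_m\prod_\ell a_{r_\ell}\cdot(4\Sigma_1+2\Sigma_2)$ with
\[
\Sigma_1=\sum_J(1+\sigma_J)^{\#J-1}(m+1+\sigma_{J^c})^{\#J^c},\qquad\Sigma_2=\sum_J(m+1+\sigma_{J^c})^{\#J^c-1}(1+\sigma_J)^{\#J}.
\]
Apply Lemma~\ref{lem:hurwitz} with $I=[s]$ and $x_\ell=r_\ell$. The choice $x=1$, $y=m+1$ gives $\Sigma_1=n^{d-1}$. The choice $x=m+1$, $y=1$, with $J$ and $J^c$ exchanged, gives $(m+1)\Sigma_2=n^{d-1}$. Finally,
\[
\frac{a_{m+1}}{a_m}=\frac{(2m+2)(2m+1)}{(m+1)^2}\cdot\frac{2m+3}{2m+1}=\frac{4m+6}{m+1}=4+\frac2{m+1}.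
\]
Therefore $n\,c=4^{-n}n^{d-1}a_{m+1}\prod_\ell a_{r_\ell}$, that is, $c=\epsilon(\mathbf m)>0$. This completes the induction. It proves Theorem~\ref{thm:main} and the positivity in Theorem~\ref{thm:more}(b), and the two together give the equivalence stated there.
\end{proof}

In Example~\ref{ex:11} we have $m=0$, $\mathbf r=(1)$, $n=3$ and $\Sigma_1=\Sigma_2=3$. The contributions $4^{-3}a_1\cdot4\Sigma_1=\frac98$ and $4^{-3}a_1\cdot2\Sigma_2=\frac9{16}$ are the two coefficients of $z^3$ found there.

\section{The case $d=1$, odd polynomials and the weights}\label{sec:rest}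

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
For empty $\mathbf r$, \eqref{eq:R} is linear in $E(m)$:
\[
\partial E(m+1)=\partial^3E(m)+z\,\partial E(m)+\tfrac z2E(m).
\]
Put $L_0(m)=0$. Comparing coefficients of $z^n$ gives $nL_n(m+1)=n^3L_n(m)+(n-\frac12)L_{n-1}(m)$, that is,
\[
L_n(m+1)=n^2L_n(m)+\frac{2n-1}{2n}L_{n-1}(m)\qquad(n\ge1).
\]
Together with $L_1(0)=\frac14$ and $L_n(0)=0$ for $n\ge2$, this determines all $L_n(m)$. We check that $T_n(m)=\beta_nH_{m+1-n}(1^2,\dots,n^2)$, with $\beta_n=\frac12\binom{2n}n4^{-n}$, satisfies the same conditions. For $n=0$ the list of variables is empty and $m+1\ge1$, so $T_0(m)=0$. For $m=0$ we have $T_1(0)=\beta_1=\frac14$, and $T_n(0)=0$ for $n\ge2$ because $1-n<0$. Splitting monomials according to whether $x_n$ divides them gives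
\[
H_p(x_1,\dots,x_n)=x_nH_{p-1}(x_1,\dots,x_n)+H_p(x_1,\dots,x_{n-1})
\]
for all integers $p$ and $n\ge1$. Take $p=m+2-n$ and $x_i=i^2$, multiply by $\beta_n$, and use $\beta_n/\beta_{n-1}=\frac{2n(2n-1)}{4n^2}=\frac{2n-1}{2n}$. This gives the recursion for $T_n(m)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(d)]
Write $p_\ell(t)=\sum_{\mu=0}^{m_\ell}\alpha_{\ell,\mu}t^{2\mu+1}$ with $\alpha_{\ell,m_\ell}=\alpha_\ell$. The modified sum is linear in each $p_\ell$, so it equals $\sum_{\boldsymbol\mu}\bigl(\prod_\ell\alpha_{\ell,\mu_\ell}\bigr)L_n(\boldsymbol\mu)$, where $\boldsymbol\mu$ runs over the tuples with $0\le\mu_\ell\le m_\ell$. Let $|\mathbf m|\le n-1$. Every $\boldsymbol\mu\ne\mathbf m$ has $|\boldsymbol\mu|<n-1$, so $L_n(\boldsymbol\mu)=0$ by Theorem~\ref{thm:main}. The remaining term is $\bigl(\prod_\ell\alpha_\ell\bigr)L_n(\mathbf m)$.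
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(e)]
Let $X_n$ be the sum with weights $x_q$ for $d=1$, $m_1=0$. Its term with $k=1$ is $nx_n$, and the terms with $k\ge2$ involve only $x_1,\dots,x_{n-1}$. So the conditions $X_n=0$ for $n\ge2$ determine $x_2,x_3,\dots$ successively from $x_1$. The sequence $(4x_1)^q/b_q$ has first term $x_1$. For a composition of $n$, the product of these weights over the parts is $(4x_1)^n/\prod_jb_{n_j}$, so the corresponding sum is $(4x_1)^nL_n(0)$, which vanishes for $n\ge2$ by Proposition~\ref{prop:base}. Hence $x_n=(4x_1)^n/b_n$ for all $n$.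
\end{proof}

\begin{thebibliography}{1}

\bibitem{casson}
\emph{Combinatorial identities in the theory of $SU(n)$ Casson invariants of knots},
\texttt{https://\allowbreak archive.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak pamq/\allowbreak 2006/\allowbreak 0002/\allowbreak 0003/\allowbreak PAMQ-2006-0002-0003-a009.pdf}.

\end{thebibliography}
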